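# Burnside rings that do not determine the table of marks

## 1. A ring and its table: groups with at most four classes of subgroups

Suppose we are given the Burnside ring of a finite group as an abstract ring, without its basis of transitive sets. Can we recover the table of marks of the group? The first guess is yes: the table looks like little more than a multiplication table for the ring. We first make the guess precise and test it on the smallest groups.

Throughout, $G$ is a finite group, and a $G$-set is a finite set with a left action of $G$.

**Definition (Burnside ring).** The isomorphism classes of $G$-sets form a commutative half-ring under disjoint union and Cartesian product. Its Grothendieck ring is the Burnside ring $B(G)$. The classes $G/U$ of the transitive sets of left cosets, with $U$ running over representatives of the conjugacy classes of subgroups, form a $\mathbb Z$-basis of $B(G)$.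

**Definition (marks).** For subgroups $U,V\le G$ the mark of $U$ on $G/V$ is $|(G/V)^U|$, the number of points of $G/V$ fixed by $U$. The table of marks has this number in row $[U]$ and column $[V]$, where $[U],[V]$ run over the conjugacy classes of subgroups. Two groups have isomorphic tables of marks if a bijection between their sets of classes of subgroups carries one table onto the other.

A coset $gV$ is fixed by $U$ exactly when $UgV=gV$, that is, when $g^{-1}Ug\le V$. Hence
$$|(G/V)^U|=\frac{1}{|V|}\,\#\{g\in G:\ g^{-1}Ug\le V\}. \tag{1}$$
So the mark is nonzero exactly when $U$ is conjugate to a subgroup of $V$ (we say that $U$ is subconjugate to $V$). The diagonal entry is $|(G/U)^U|=|N_G(U):U|$, and $|(G/V)^1|=|G:V|$. If the classes are ordered by the orders of the subgroups, the table is triangular. For $G=S_3$, with rows and columns in the order $1,C_2,C_3,S_3$, it is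
$$\begin{pmatrix}6&3&2&1\\0&1&0&1\\0&0&2&1\\0&0&0&1\end{pmatrix}.$$

Let $n$ be the number of classes of subgroups. Fixed points of a disjoint union add, and fixed points of a product multiply, so $X\mapsto (|X^U|)_{[U]}$ defines a ring homomorphism $B(G)\to\prod_{[U]}\mathbb Z=\mathbb Z^n$ into the *ghost ring*. The columns of the table are the images of the basis elements, and the table is triangular with nonzero diagonal. So the homomorphism is injective (this is Burnside's theorem), and its image has index
$$|\mathbb Z^n:B(G)|=\prod_{[U]}|N_G(U):U|. \tag{2}$$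
From now on we regard $B(G)$ as a subring of the ghost ring and write its elements as functions $f$ on the classes of subgroups.

**Proposition 1.** Every ring isomorphism $\varphi:B(G)\to B(G')$ comes from a bijection $\sigma$ of classes of subgroups by $\varphi(f)(\sigma(u))=f(u)$. In particular, the number of classes and the index (2) are invariants of the ring. Conversely, a bijection $\sigma$ whose coordinate permutation carries $B(G)$ onto $B(G')$ gives a ring isomorphism.

*Proof.* Since $B(G)$ has finite index in $\mathbb Z^n$, we have $B(G)\otimes\mathbb Q=\mathbb Q^n$, and likewise for $G'$. So $\varphi$ extends to a $\mathbb Q$-algebra isomorphism $\mathbb Q^n\to\mathbb Q^{n'}$. It maps primitive idempotents to primitive idempotents, hence it permutes the coordinates. A coordinate permutation carries $\mathbb Z^n$ onto $\mathbb Z^{n'}$, so the index is preserved. The converse is clear. $\square$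

An isomorphism $\tau$ of tables of marks carries the column of $G/V$ to the column of $G'/\tau(V)$, so its coordinate permutation carries $B(G)$ onto $B(G')$. Thus isomorphic tables give isomorphic rings. In fact, as is known, the tables are isomorphic if and only if there is a ring isomorphism $\psi:B(G)\to B(G')$ that sends each $G/U$ to some $G'/U'$, and then $|U|=|U'|$.

The converse is the problem, posed with the source reference "Normalizing Isomorphisms Between Burnside Rings" (https://core.ac.uk/download/pdf/82613647.pdf): *if $B(G)\cong B(G')$ as rings, must $G$ and $G'$ have isomorphic tables of marks?* There do exist non-isomorphic finite groups with isomorphic Burnside rings (Thévenaz; Kimmerle and Roggenkamp). The problem statement adds that in all known such examples the tables are isomorphic. This speaks for the guess.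

**Test: $n\le4$.** We list the groups with at most four classes of subgroups. If $k\ge2$ primes divide $|G|$, then the trivial group, one Sylow subgroup for each prime, and $G$ give at least $k+2$ classes. A group of order $p^m$ has subgroups of all orders $p^i$, $i\le m$, so at least $m+1$ classes, and $C_p\times C_p$ has $p+3\ge5$ classes.

So $n=1$ means $G=1$, $n=2$ means $G=C_p$, with index $p$ in (2), and $n=3$ means $G=C_{p^2}$, with index $p^2\cdot p=p^3$. Let $n=4$. If $G$ is a $p$-group, then $|G|=p^3$ with a single class in each order. Maximal subgroups of a $p$-group are normal, so there is only one maximal subgroup. Any element outside it generates $G$, so $G=C_{p^3}$, with index $p^3\cdot p^2\cdot p=p^6$. If $G$ is not a $p$-group, then exactly two primes $a>b$ divide $|G|$, the four classes are those of $1$, the two Sylow subgroups and $G$, and the Sylow subgroups have prime order. So $|G|=ab$. The cyclic group has index $ab\cdot b\cdot a\cdot 1=a^2b^2$. In the non-abelian group, $C_b$ is its own normalizer and $C_a$ is normal, so the index is $ab\cdot1\cdot b\cdot1=ab^2$. The numbers $p^6$,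 $a^2b^2$, $ab^2$ have different patterns of exponents, and each determines the primes involved. There is only one non-abelian group of order $ab$, so for $n\le4$ the ring determines even the group.

The guess passes. We now try to prove it.

## 2. The congruences that cut out $B(G)$, and an automorphism of $B(S_3)$ that ignores the table

By Proposition 1, a ring isomorphism is a bijection $\sigma$ of classes. The natural attempt is to show that $\sigma$ carries one table to the other. For this we must know what $\sigma$ is required to respect, namely the description of $B(G)$ inside the ghost ring. We write $\mathbb Z_{(\ell)}$ for the integers localized at the prime $\ell$ and $B(G)_{(\ell)}$ for the $\mathbb Z_{(\ell)}$-span of $B(G)$.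

**Lemma 2.** Let $\ell$ be a prime. For each representative $U$ of a class of subgroups fix a Sylow $\ell$-subgroup $S_U/U$ of $N_G(U)/U$. A function $f\in\prod_{[U]}\mathbb Z_{(\ell)}$ lies in $B(G)_{(\ell)}$ if and only if for every $U$
$$\sum_{sU\in S_U/U}f(\langle s\rangle U)\equiv0\pmod{|S_U/U|}. \tag{3}$$
Moreover $f\in\mathbb Z^n$ lies in $B(G)$ if and only if it lies in $B(G)_{(\ell)}$ for every prime $\ell$, and for $\ell\nmid|G|$ this is no condition.

*Proof.* Necessity. Let $X$ be a $G$-set. The group $S_U/U$ acts on $X^U$, and the points of $X^U$ fixed by $sU$ are those of $X^{\langle s\rangle U}$. By the orbit-counting lemma $\sum_{sU}|X^{\langle s\rangle U}|$ is $|S_U/U|$ times the number of orbits. So (3) holds for $X$, and by linearity on $B(G)_{(\ell)}$.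

Sufficiency. Let $C$ be the set of all $f$ satisfying (3) for every $U$. Consider the linear map $f\mapsto\big(\sum_{sU}f(\langle s\rangle U)\big)_U$. The trivial coset contributes $f(U)$, and every other coset contributes a value of $f$ at a strictly larger subgroup, so the map is unitriangular and hence bijective on $\prod\mathbb Z_{(\ell)}$. Since $C$ is the preimage of $\prod_U|S_U/U|\,\mathbb Z_{(\ell)}$, its index is $\prod_U|N_G(U):U|_\ell$, where the subscript denotes the $\ell$-part. By the triangular table of marks, $B(G)_{(\ell)}$ has the same index. Since $B(G)_{(\ell)}\subseteq C$, the two are equal.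

Finally, let $f\in\mathbb Z^n$ lie in every $B(G)_{(\ell)}$. The ideal $\{m\in\mathbb Z: mf\in B(G)\}$ is contained in no $\ell\mathbb Z$, so it is $\mathbb Z$, and $f\in B(G)$. If $\ell\nmid|G|$, all moduli in (3) are $1$. $\square$

**Example.** For $S_3$ the lemma gives at $\ell=2$ the congruences $f(1)\equiv f(C_2)$ and $f(C_3)\equiv f(S_3)\bmod 2$, and at $\ell=3$ the congruence $f(1)+2f(C_3)\equiv0$, that is $f(1)\equiv f(C_3)\bmod 3$. There is nothing else, in accordance with the index $6\cdot1\cdot2\cdot1=12$ from (2). We can draw this as a path
$$C_2\ \overset{2}{-}\ 1\ \overset{3}{-}\ C_3\ \overset{2}{-}\ S_3 .$$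

The path can be reversed: the bijection $C_2\leftrightarrow S_3$, $1\leftrightarrow C_3$ preserves all three congruences. So it is a ring automorphism of $B(S_3)$. It sends $S_3/1$, with marks $(6,0,0,0)$, to $(0,0,6,0)=3\,(S_3/C_3)-S_3/1$, which is not a transitive set. So the natural attempt stops here: a ring isomorphism need not carry the table to the table. The guess survives for $S_3$, but only because there are other isomorphisms.

We also see what the ring does not record directly. The congruence at $U$ involves only the groups $\langle s\rangle U$ with $s$ *normalizing* $U$. The table records *every* inclusion up to conjugacy, for instance $C_2<S_3$, although $C_2$ is its own normalizer. To build a counterexample, we look for inclusions that no congruence mentions, and change them from group to group while the congruences stay the same.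

## 3. The groups $G_c$ and what is true of them

Let $q$ be an odd prime and let $r,p_1,p_2$ be three distinct primes, all $\equiv1\pmod q$ (they exist by Dirichlet's theorem). Fix elements $\zeta_r,\zeta_{p_1},\zeta_{p_2}$ of order $q$ in $\mathbb F_r^*,\mathbb F_{p_1}^*,\mathbb F_{p_2}^*$. Put
$$Q=\mathbb F_q^3,\qquad N=R\times P,\qquad R=A_1\times A_2,\quad A_1=A_2=\mathbb F_r,\qquad P=C_{p_1}\times C_{p_2}.$$
For $c\in\mathbb F_q^*$ let $G_c=N\rtimes Q$, where $x=(x_1,x_2,x_3)\in Q$ acts on $A_1,A_2,C_{p_1},C_{p_2}$ as multiplication by
$$\zeta_r^{\,x_1},\qquad \zeta_r^{\,cx_2},\qquad \zeta_{p_1}^{\,x_3},\qquad \zeta_{p_2}^{\,x_1+x_2+x_3}.$$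

**Theorem 3.** Let $c,c'\in\mathbb F_q^*$.

(a) $B(G_c)\cong B(G_{c'})$ as rings if and only if ($c=-1\Leftrightarrow c'=-1$).

(b) $G_c$ and $G_{c'}$ have isomorphic tables of marks if and only if $c'\in\{c,c^{-1}\}$.

If $c,c'\ne-1$, the isomorphism in (a) can be chosen normalized, that is, with $G_c/1\mapsto G_{c'}/1$, and such that the underlying bijection of classes preserves $|U|$ and $|N_G(U)|$.

**Corollary 4.** The guess is false. For $q=5$, $(r,p_1,p_2)=(11,31,41)$ the groups $G_1$ and $G_2$, of order $5^3\cdot11^2\cdot31\cdot41$, have isomorphic Burnside rings and non-isomorphic tables of marks. For every prime $q\ge5$ the $q-2$ groups $G_c$ with $c\ne0,-1$ all have isomorphic Burnside rings, and they realize exactly $\frac{q-1}2$ pairwise non-isomorphic tables of marks. So arbitrarily many pairwise non-isomorphic tables of marks can share one Burnside ring.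

*Proof from Theorem 3.* In $\mathbb F_5$ we have $1,2\ne4=-1$ and $2\notin\{1,1^{-1}\}$. For general $q\ge5$, inversion on $\mathbb F_q^*\setminus\{-1\}$ fixes $1$ and pairs off the other $q-3$ elements, which gives $1+\frac{q-3}2=\frac{q-1}2$ tables. $\square$

These groups are mild. They are metabelian, since $N$ and $G_c/N$ are abelian. They are supersolvable: $1<A_1<R<RC_{p_1}<N$ are normal subgroups, all subgroups containing $N$ are normal, and so there is a chain of normal subgroups with factors of prime order. All Sylow subgroups are elementary abelian. The order in Corollary 4, which is $19\,223\,875$, is the smallest among the counterexamples that Theorem 3 supplies. Indeed, for $q=3$ it supplies none, since $\mathbb F_3^*=\{1,-1\}$. For $q=5$ the smallest primes $\equiv1$ are $11,31,41$, and the squared prime should be the smallest. For $q\ge7$, primes $\equiv1\bmod q$ are $\equiv1\bmod{2q}$, so the order is at least $q^3(2q+1)^2(4q+1)(6q+1)\ge343\cdot225\cdot29\cdot43=96\,237\,225$.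

## 4. Subgroups and marks of a coprime semidirect product

This section turns classes of subgroups and marks into linear algebra. It needs only the following: $Q$ is an abelian $q$-group, $N$ is abelian of order prime to $q$, and $G=N\rtimes Q$. Write ${}^xM=xMx^{-1}$. For $M\le N$ let $Q_M=N_Q(M)$ and let $[M]$ be the $Q$-orbit of $M$. Since $Q$ is abelian, $Q_M$ depends only on $[M]$. The trivial subgroup is always written $1$.

**Lemma 5.** (i) The classes of subgroups of $G$ correspond to the pairs $([M],Y)$ with $M\le N$ and $Y\le Q_M$; the pair stands for the class of $MY$.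

(ii) For $U=MY$ and $V=M'Y'$,
$$|(G/V)^U|=\begin{cases}\dfrac{\#\{x\in Q: M\le {}^xM'\}\cdot|(N/M')^Y|}{|Y'|}& \text{if } Y\le Y',\\[2mm]0&\text{otherwise.}\end{cases}\tag{4}$$

(iii) $N_G(MY)=N_{M,Y}\,Q_M$, where $M\le N_{M,Y}\le N$ and $N_{M,Y}/M=(N/M)^Y$. Hence $|N_G(MY)|=|M|\,|(N/M)^Y|\,|Q_M|$.

*Proof of (i).* Let $U\le G$. Then $U\cap N$ is normal in $U$, of order prime to $q$ and of $q$-power index. By Schur–Zassenhaus $U=(U\cap N)Y_1$ with a $q$-group $Y_1$. By Sylow's theorem $Y_1$ is conjugate into $Q$, so $U$ is conjugate to some $MY$ with $M\le N$, $Y\le Q$, and $Y$ normalizes $M$. If $nx$ with $n\in N$, $x\in Q$ conjugates $MY$ to $M'Y'$, then intersecting with $N$, on which $n$ acts trivially, shows that $M$ and $M'$ are $Q$-conjugate. Projecting to the abelian group $G/N\cong Q$ gives $Y=Y'$. Conversely ${}^x(MY)={}^xM\,Y$, because $Q$ is abelian.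

*Proof of (ii).* By (1) we count the $g=nx$ with $g^{-1}Ug\le V$. This means $n^{-1}Un\le {}^xV=M''Y'$, with $M''={}^xM'$. The group $n^{-1}Un$ is generated by $n^{-1}Mn=M$ and the elements $n^{-1}yn=(n^{-1}\cdot yny^{-1})\,y$ with $y\in Y$. An element $my$ with $m\in N$, $y\in Q$ lies in $M''Y'$ if and only if $m\in M''$ and $y\in Y'$. So the condition is
$$M\le M'',\qquad Y\le Y',\qquad n^{-1}\cdot yny^{-1}\in M''\ \text{ for all }y\in Y.$$
The last part says that $nM''\in(N/M'')^Y$; here $Y\le Y'\le Q_{M'}=Q_{M''}$ acts on $N/M''$. For each admissible $x$ this gives $|M''|\cdot|(N/M'')^Y|$ elements $n$. Conjugation by $x$ maps $N/M'$ to $N/M''$ and commutes with the action of $Y$, so $|(N/M'')^Y|=|(N/M')^Y|$. Dividing by $|V|=|M'||Y'|=|M''||Y'|$ gives (4).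

*Proof of (iii).* Take $V=U$ in the criterion just found: $nx$ normalizes $U$ if and only if $M\le{}^xM$, that is $x\in Q_M$, and $nM\in(N/M)^Y$. $\square$

**Example.** $S_3=C_3\rtimes C_2$ has the pairs $(1,1),(1,C_2),(C_3,1),(C_3,C_2)$. For $U=1$ and $V=C_2$, formula (4) gives $2\cdot3/2=3$, in agreement with the table.

## 5. Diagonal lines and the plane $K_c$

Now let $G=G_c$. On $Q$ we have the linear forms
$$\chi_1=x_1,\quad \chi_2=cx_2,\quad \psi_1=x_3,\quad \psi_2=x_1+x_2+x_3,$$
and the subspaces
$$K_c=\{x: x_1=cx_2\},\qquad K_0=\{x: x_1=x_2=0\}=\ker\chi_1\cap\ker\chi_2\subset K_c.$$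
Note that $\ker\chi_1=\{x_1=0\}$, $\ker\chi_2=\{x_2=0\}$, $\ker\psi_1,\ker\psi_2$ and $K_0$ do not depend on $c$. Only $K_c$ does.

A subgroup $M\le N$ is $M_rM_P$ with $M_r=M\cap R$ and $M_P=M\cap P$. The four subgroups of $P$ are $Q$-invariant, and so are the subgroups $1,A_1,A_2,R$ of $R$. The other subgroups of $R$ are the $r-1$ *diagonal lines* $D=\langle(1,d)\rangle$, $d\in\mathbb F_r^*$. Since $x$ sends $(1,d)$ to $(\zeta_r^{x_1},d\,\zeta_r^{cx_2})$, it sends
$$\langle(1,d)\rangle\ \longmapsto\ \langle(1,\,d\,\zeta_r^{\,cx_2-x_1})\rangle. \tag{5}$$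
So each diagonal line has stabilizer $K_c$. As $cx_2-x_1$ takes all values in $\mathbb F_q$, the orbits correspond to the cosets of $\langle\zeta_r\rangle$ in $\mathbb F_r^*$. There are $(r-1)/q$ orbits, each of size $q$, and **these orbits do not depend on $c$**. Hence $Q_M=K_c$ if $M_r$ is diagonal, and $Q_M=Q$ otherwise.

**Example.** For $q=5$, $r=11$ take $\zeta_r=3$. The cosets of $\langle3\rangle$ are $\{1,3,4,5,9\}$ and $\{2,6,7,8,10\}$, so there are two orbits of five diagonal lines. The space $\mathbb F_5^3$ has $1+31+31+1=64$ subspaces and a plane has $1+6+1=8$, so $G_c$ has $16\cdot64+8\cdot8=1088$ classes of subgroups: there are $4\cdot4$ groups $M$ with non-diagonal $M_r$ and $2\cdot4$ orbits $[M]$ with diagonal $M_r$.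

**Lemma 6.** Let $Y\le Q_M$. Then $|(N/M)^Y|$ is the product of the following factors.

For $i=1,2$: the factor is $p_i$ if $p_i\nmid|M|$ and $Y\le\ker\psi_i$, and $1$ otherwise. The $r$-part is $|(R/M_r)^Y|$, where:

- for $M_r=1$, $R^Y$ is the product of those $A_j$ with $Y\le\ker\chi_j$;
- for $M_r=A_1$ it is $r$ if $Y\le\ker\chi_2$, and $1$ otherwise;
- for $M_r=A_2$ it is $r$ if $Y\le\ker\chi_1$, and $1$ otherwise;
- for $M_r$ diagonal it is $r$ if $Y\le K_0$, and $1$ otherwise;
- for $M_r=R$ it is $1$.

*Proof.* $N/M=R/M_r\times P/M_P$, and $P/M_P$ is the product of the $C_{p_i}$ with $p_i\nmid|M|$. A group $Y$ acting on a cyclic group of prime order by scalars of a character fixes everything if the character is trivial on $Y$, and only the identity otherwise. This settles everything except the diagonal case. There $Y\le K_c$, so $\chi_1|_Y=\chi_2|_Y$, and $Y$ acts on $R$, hence on $R/M_r$, by the scalars $\zeta_r^{\chi_1(y)}$. Fixed points are nontrivial if and only if $Y\le\ker\chi_1\cap K_c$, and this is $K_0$ because $x_1=0$ and $x_1=cx_2$ force $x_2=0$. $\square$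

Here is the kind of inclusion we wanted. Let $Y\le K_c$ with $Y\not\le K_0$, and let $D$ be diagonal. Then $Y<DY$, and the table sees it. But $Y$ acts on $D$ without nontrivial fixed points, so the elements of $D\setminus1$ do not normalize $Y$, and the congruences (3) at $Y$ do not mention $DY$.

## 6. Two smaller designs whose tables do not depend on $c$

Why three dimensions, and why two extra primes? Both are there to make the *table* depend on $c$. Two smaller designs show the need. Lemma 5 applies to both, and the descriptions of diagonal lines and fixed points in Section 5 hold with the same proofs.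

**Two dimensions.** Let $Q=\mathbb F_q^2$ act on $A_1,A_2$ and one $C_p$ (with $p\equiv1\bmod q$, $p\ne r$) by $\zeta_r^{x_1},\zeta_r^{cx_2},\zeta_p^{x_1+x_2}$. Now $K_c=\{x_1=cx_2\}$ is a line and $\ker\chi_1\cap\ker\chi_2=1$. Let $c,c'\ne0,-1$. The lines $x_1=0$, $x_2=0$, $x_1+x_2=0$ are distinct from $K_c$ and from $K_{c'}$. So some permutation $\gamma$ of the $q+1$ lines of $Q$ fixes these three and sends $K_c$ to $K_{c'}$. Put $\gamma(1)=1$, $\gamma(Q)=Q$. Then $([M],Y)\mapsto([M],\gamma(Y))$ is an isomorphism of tables. Indeed $\gamma$ preserves inclusions and orders. The number of $x$ with $M\le{}^xM'$ does not depend on $c$: it is $|Q|$ or $0$, except that it is $q$ when $M_r,M'_r$ are diagonal in the same orbit and $M_P\le M'_P$. Finally, fixed points depend only on whether $Y$ lies in one of the three fixed lines or is trivial. The design fails because *any* permutation of the lines of $\mathbb F_q^2$ is an automorphism of the lattice of subspaces.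

**Three dimensions, at most one extra prime.** Let $Q=\mathbb F_q^3$ and let $P$ be $1$, $C_{p_1}$ or $C_{p_2}$, with the action of Section 3. Put $u=c/c'$ and consider the linear maps
$$g(x)=(x_1,\,ux_2,\,x_3)\ \text{ if }P=1\text{ or }C_{p_1},\qquad g(x)=(x_1,\,ux_2,\,x_3+(1-u)x_2)\ \text{ if }P=C_{p_2}.$$
Both preserve $\{x_1=0\}$, $\{x_2=0\}$ and $K_0$, and both send $K_c$ to $K_{c'}$, since $x_1=cx_2$ means $x_1=c'(ux_2)$. The first preserves $\ker\psi_1$. The second satisfies $\psi_2\circ g=\psi_2$. So $([M],Y)\mapsto([M],gY)$ preserves (4), by the same check as before (with $q^2$ in place of $q$), and the tables are isomorphic.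

With *both* extra primes, $Q=\mathbb F_q^3$ carries the four planes $x_1=0$, $x_2=0$, $x_3=0$, $x_1+x_2+x_3=0$. We will see in Section 10 that only scalars preserve each of them. So the table will be rigid. On the other hand $K_c$ is now two-dimensional, and the ring will see it only as a set of $q+1$ lines, which is not rigid at all. This contrast is what proves the theorem.

## 7. The congruences for $B(G_c)$

We apply Lemma 2 to $U=MY$ and write $f([M],Y)$ for the coordinates.

*Sylow subgroups.* By Lemma 5(iii), $N_G(U)/U$ has order $|(N/M)^Y|\cdot|Q_M|/|Y|$. Since $Q$ is abelian, $Q_M$ normalizes $U$, and $Q_M\cap MY=Y$. So the Sylow $q$-subgroup is $Q_MU/U\cong Q_M/Y$, and for $x\in Q_M$ the group $\langle x\rangle U=M\langle x\rangle Y$ belongs to $([M],\langle x\rangle Y)$. For $\ell\in\{r,p_1,p_2\}$ a Sylow $\ell$-subgroup is the $\ell$-part of $N_{M,Y}U/U\cong(N/M)^Y$. For $s\in N_{M,Y}$ the group $\langle s\rangle M$ is normalized by $Y$, because $sM$ is fixed by $Y$, and $\langle s\rangle U$ belongs to $([\langle s\rangle M],Y)$.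

With Lemma 6 we can write everything out: $f\in\mathbb Z^n$ lies in $B(G_c)$ if and only if all of the following hold.

**(q)** For all $[M]$ and $Y\le Q_M$:
$$\sum_{xY\in Q_M/Y}f([M],\langle x\rangle Y)\equiv0\pmod{|Q_M/Y|}.$$

**(p$_i$)** For $i=1,2$, $p_i\nmid|M|$ and $Y\le Q_M\cap\ker\psi_i$:
$$f([M],Y)\equiv f([MC_{p_i}],Y)\pmod{p_i}.$$
Here the Sylow group has order $p_i$, its nontrivial elements all yield $MC_{p_i}$, and $f([M],Y)+(p_i-1)f([MC_{p_i}],Y)\equiv0$ is the stated congruence.

**(r)** For every $M_P\le P$, writing $f(X,Y)$ for $f([XM_P],Y)$ with $X\le R$: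

- (r1) for $Y\le K_0$: $\ f(1,Y)+(r-1)\big(f(A_1,Y)+f(A_2,Y)\big)+(r-1)\,q\sum_{[D]}f(D,Y)\equiv0\pmod{r^2}$;
- (r2) for $j=1,2$, $Y\le\ker\chi_j$, $Y\not\le K_0$: $\ f(1,Y)\equiv f(A_j,Y)\pmod r$;
- (r3) $f(A_1,Y)\equiv f(R,Y)\pmod r$ if $Y\le\ker\chi_2$, and $f(A_2,Y)\equiv f(R,Y)\pmod r$ if $Y\le\ker\chi_1$;
- (r4) $f(D,Y)\equiv f(R,Y)\pmod r$ for $D$ diagonal and $Y\le K_0$.

For (r1): if $M_r=1$ and $Y\le K_0$, then $R^Y=R$. Of its $r^2-1$ nontrivial elements, $r-1$ generate $A_1$, $r-1$ generate $A_2$, and $r-1$ generate each diagonal line. There are $q$ diagonal lines in each orbit $[D]$. If $M_r=1$ and $Y$ lies in exactly one $\ker\chi_j$, then $R^Y=A_j$, which gives (r2). If it lies in neither, there is no condition. The cases $M_r=A_1$ and $M_r=A_2$ give (r3), $M_r=D$ gives (r4), and $M_r=R$ gives nothing.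

So the coordinates with diagonal $M_r$, which we call the diagonal coordinates, are tied to the others only by (r1) and (r4), and there only for $Y\in\{1,K_0\}$. The rest of $K_c$ is invisible from outside.

## 8. Moving the lines of $K_c$: isomorphic Burnside rings for $c,c'\ne-1$

We prove the "if" part of Theorem 3(a) and the supplement. If $c=c'=-1$, the groups coincide. So let $c,c'\neq-1$.

**Step 1: three marked lines.** We find which lines of $K_c$ the congruences distinguish. In coordinates $(x_2,x_3)$ on $K_c$, with $x_1=cx_2$, they are
$$K_0:\ x_2=0,\qquad K_c\cap\ker\psi_1:\ x_3=0,\qquad K_c\cap\ker\psi_2:\ (c+1)x_2+x_3=0. \tag{6}$$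
They are pairwise distinct: the first differs from the others in any case, and the last two differ because $c\ne-1$. The same holds in $K_{c'}$. Both planes have $q+1$ lines. So there is a bijection $\beta$ from the subspaces of $K_c$ to those of $K_{c'}$ with $\beta(1)=1$, $\beta(K_c)=K_{c'}$, lines going to lines, and
$$\beta(K_0)=K_0,\qquad\beta(K_c\cap\ker\psi_i)=K_{c'}\cap\ker\psi_i\quad(i=1,2).$$
On the remaining $q-2$ lines $\beta$ is arbitrary.

**Step 2: the bijection of classes.** We use $\beta$ on the diagonal coordinates and do nothing elsewhere: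
$$\sigma([M],Y)=([M],Y)\ \text{ if $M_r$ is not diagonal},\qquad\sigma([DM_P],Y)=([DM_P],\beta(Y))\ \text{ if $D$ is diagonal}.$$
This is a well-defined bijection from the classes of $G_c$ to those of $G_{c'}$, since the orbits $[M]$ are the same for both groups, and $Q_M$ is $Q$ in the first case and $K_c$, respectively $K_{c'}$, in the second.

**Step 3: the congruences correspond.** We go through Section 7 and check that $\sigma$ carries the conditions for $G_c$ exactly to those for $G_{c'}$.

Condition (q), $M_r$ not diagonal: the two conditions are identical. For $M_r$ diagonal write $K=K_c$ and $f(Y)=f([M],Y)$. The conditions are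
$$f(Y)+(q-1)f(K)\equiv0\pmod q\ \text{ for each line }Y<K,\qquad f(1)+(q-1)\sum_{\text{lines }Y}f(Y)\equiv0\pmod{q^2},$$
as each line has $q-1$ nonzero elements; for $Y=K$ there is no condition. They are invariant under every permutation of the lines, so $\beta$ carries them to those for $K_{c'}$.

Condition (p$_i$), $M_r$ not diagonal: identical. For $M_r$ diagonal, $Y$ runs through $\{1,K_c\cap\ker\psi_i\}$, which $\beta$ maps to $\{1,K_{c'}\cap\ker\psi_i\}$. The same $\beta$ is used for $[M]$ and $[MC_{p_i}]$, so both sides of the congruence move together.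

Conditions (r2), (r3): they involve no diagonal coordinates, and the kernels $\ker\chi_j$ are the same for both groups. Identical.

Conditions (r1), (r4): they involve diagonal coordinates, but only with $Y\in\{1,K_0\}$, and $\beta$ fixes $1$ and $K_0$. Identical.

Hence the coordinate permutation given by $\sigma$ maps $B(G_c)$ onto $B(G_{c'})$, and $B(G_c)\cong B(G_{c'})$ by Proposition 1.

**Step 4: the supplement.** The element $G_c/1$ has mark $|G_c|$ at the trivial class and $0$ elsewhere. Since $\sigma$ fixes $([1],1)$ and $|G_c|=|G_{c'}|$, it goes to $G_{c'}/1$: the isomorphism is normalized. Clearly $\sigma$ preserves $|U|=|M||Y|$. It also preserves $|N_G(U)|=|M|\,|(N/M)^Y|\,|Q_M|$. This is clear if $M_r$ is not diagonal. If $M_r$ is diagonal, then $|Q_M|=q^2$ for both groups, and by Lemma 6 the middle factor depends on $Y$ only through "$Y\le\ker\psi_i$" and "$Y\le K_0$", which $\beta$ preserves. $\square$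

It is instructive to see how this $\sigma$ violates the table when $c\ne c'$. Let $Y\ne K_0$ be a line of $K_c$ and $D$ a diagonal line. Then $([1],Y)$ is subconjugate to $([D],Y)$ in $G_c$. The images are $([1],Y)$ and $([D],\beta(Y))$, with $\beta(Y)\le K_{c'}$. Since $K_c\cap K_{c'}=K_0$, we have $Y\not\le K_{c'}$, so $Y\neq\beta(Y)$, and by (4) a nonzero mark has become $0$. This alone does not show that the tables differ, since some other bijection might work. Section 10 excludes that.

## 9. Coinciding lines at $c=-1$: the rest of part (a)

For $c=-1$ the last two lines in (6) coincide. We show that the ring notices. Let $\ell$ be a prime, and call two coordinates $\sim_\ell$-equivalent if they agree modulo $\ell$ on all of $B(G)$. By Proposition 1 a ring isomorphism is a bijection of coordinates, and it preserves $\sim_\ell$ for every $\ell$. Coordinates agree mod $\ell$ on $B(G)$ if and only if they do so on $B(G)_{(\ell)}$, so we can read off $\sim_\ell$ from the conditions at $\ell$.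

**Step 1: the $\sim_q$-classes are the sets $\{([M],Y):Y\le Q_M\}$.** Each condition (q) involves only one orbit $[M]$, so $B(G_c)_{(q)}$ is a product over the orbits $[M]$. It contains the function that is $1$ on the block of $[M]$ and $0$ elsewhere, so different $[M]$ are separated. Within one block, we show $f([M],Y)\equiv f([M],Q_M)\bmod q$ by downward induction on $Y$. For $Y=Q_M$ this is trivial. For $Y\ne Q_M$ the modulus $|Q_M/Y|$ is divisible by $q$. In (q) the trivial coset contributes $f([M],Y)$, and the other $|Q_M/Y|-1$ cosets contribute values congruent to $f([M],Q_M)$ by induction. So $f([M],Y)-f([M],Q_M)\equiv0\bmod q$.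

The class has $q+3$ elements if $M_r$ is diagonal, as $Q_M\cong\mathbb F_q^2$. It has $1+2(q^2+q+1)+1=2q^2+2q+4$ elements otherwise, and this number is not $q+3$.

**Step 2: the $\sim_{p_i}$-classes.** The only conditions at $p_i$ are the congruences (p$_i$), which join $([M],Y)$ and $([MC_{p_i}],Y)$ for $p_i\nmid|M|$, $Y\le Q_M\cap\ker\psi_i$. These pairs are disjoint. So the $\sim_{p_i}$-class of $([M],Y)$ has size $2$ if $Y\le\ker\psi_i$ and size $1$ otherwise.

**Step 3: an invariant number.** Count the coordinates whose $\sim_q$-class has size $q+3$ and whose $\sim_{p_1}$-class and $\sim_{p_2}$-class both have size $2$. There are $4$ choices of $M_P$ and $(r-1)/q$ orbits of diagonal lines, so the number is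
$$4\cdot\frac{r-1}q\cdot\#\{Y\le K_c\cap\ker\psi_1\cap\ker\psi_2\}.$$
The subspace $K_c\cap\ker\psi_1\cap\ker\psi_2$ is given by $x_1=cx_2$, $x_3=0$, $(c+1)x_2=0$. It is trivial if $c\neq-1$ and a line if $c=-1$. So the number is $4(r-1)/q$ for $c\ne-1$ and $8(r-1)/q$ for $c=-1$. Hence if exactly one of $c,c'$ equals $-1$, the rings are not isomorphic. Together with Section 8 this proves Theorem 3(a) and its supplement. $\square$

## 10. Four planes in $\mathbb F_q^3$: the table determines $c$ up to inversion

**"Only if" in Theorem 3(b).** Let $\tau$ be a bijection of classes carrying the table of $G_c$ to that of $G_{c'}$.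

**Step 0: what $\tau$ preserves.** The trivial class is the only $[U]$ with $|(G/V)^U|\neq0$ for all $V$ (take $V=1$ to see uniqueness), so $\tau$ fixes it. Then $|G:V|=|(G/V)^1|$ is preserved, and since $|G_c|=|G_{c'}|$, so is $|V|$. Also $|(G/U)^U|=|N_G(U):U|$ is preserved, hence $|N_G(U)|$, and so is the relation "$U$ is subconjugate to $V$", which says that a mark is nonzero.

**Step 1: $\tau$ acts on subspaces of $Q$ as a linear map.** The classes of $q$-subgroups are the $([1],Y)$ with $Y\le Q$, and $\tau$ permutes them because it preserves orders. By (4), $([1],Y)$ is subconjugate to $([1],Y')$ if and only if $Y\le Y'$. So $\tau$ induces an automorphism of the lattice of subspaces of $\mathbb F_q^3$. By the fundamental theorem of projective geometry (E. Artin, *Geometric Algebra*, Ch. II), which needs dimension at least $3$, it comes from a semilinear bijection. Since $\mathbb F_q$ is a prime field, this is a linear map: $\tau([1],Y)=([1],gY)$ for some $g\in GL_3(\mathbb F_q)$.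

**Step 2: $g$ respects the four planes.** By Lemma 5(iii), $|N_G(Y)|=|N^Y|\,|Q|$, and by Lemma 6
$$|N^Y|=r^{a(Y)}p_1^{b_1(Y)}p_2^{b_2(Y)},\qquad a(Y)=\#\{j:Y\le\ker\chi_j\},\quad b_i(Y)=1\text{ if }Y\le\ker\psi_i,\ 0\text{ otherwise.}$$
These exponents are preserved, and they are given by the same planes for $c$ and $c'$. Taking lines $Y$, the exponent $b_i$ gives $g\ker\psi_i=\ker\psi_i$, and the condition $a(Y)\ge1$ shows that $g$ preserves the set $\{x_1=0\}\cup\{x_2=0\}$. A plane contained in the union of two planes equals one of them, since otherwise it would be the union of two lines, which have only $2q-1<q^2$ points together. So $g$ permutes the two planes $\{x_1=0\}$ and $\{x_2=0\}$.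

**Step 3: $gK_c=K_{c'}$.** We recognize $K_c$ by counting. Let $Y\le Q$ be a plane, and count the classes of subgroups of order $rq^2$ to which $([1],Y)$ is subconjugate. Such a class is $([M],Y')$ with $|M|=r$, $|Y'|=q^2$ and $Y\le Y'$, so $Y'=Y$. By (4) every $M$ of order $r$ with $Y\le Q_M$ gives one. These are $A_1$ and $A_2$ always, and the $(r-1)/q$ orbits of diagonal lines exactly when $Y=K_c$. So the number is $2+(r-1)/q$ for $Y=K_c$ and $2$ for all other planes. It is preserved by $\tau$, hence $gK_c=K_{c'}$.

**Step 4: the four planes leave no freedom.** By Step 2 there are nonzero scalars with $x_3\circ g=\lambda x_3$ and $(x_1+x_2+x_3)\circ g=\mu(x_1+x_2+x_3)$, and either (i) $x_1\circ g=\alpha x_1$, $x_2\circ g=\beta x_2$, or (ii) $x_1\circ g=\alpha x_2$, $x_2\circ g=\beta x_1$. The sum of the first three compositions is the fourth: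
$$\alpha x_1+\beta x_2+\lambda x_3=\mu(x_1+x_2+x_3)\ \text{ in (i)},\qquad \beta x_1+\alpha x_2+\lambda x_3=\mu(x_1+x_2+x_3)\ \text{ in (ii)}.$$
So $\alpha=\beta=\lambda=\mu$ in both cases. In case (i) $g$ is scalar, so $K_{c'}=gK_c=K_c$ and $c'=c$. In case (ii) $g(x_1,x_2,x_3)=\mu(x_2,x_1,x_3)$, so $gK_c=\{x_2=cx_1\}=K_{c^{-1}}$ and $c'=c^{-1}$.

**"If" in Theorem 3(b).** For $c'=c$ there is nothing to show. Let $c'=c^{-1}$. We realize case (ii). Put $g(x_1,x_2,x_3)=(x_2,x_1,x_3)$, and let $s$ be the automorphism of $N$ that interchanges the two coordinates of $R=\mathbb F_r^2$ and is trivial on $P$.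

**Step 5: the bijection.** The map $s$ interchanges $A_1$ and $A_2$, fixes $1$, $R$ and all subgroups of $P$, and sends $\langle(1,d)\rangle$ to $\langle(d,1)\rangle=\langle(1,d^{-1})\rangle$. Inversion permutes the cosets of $\langle\zeta_r\rangle$ in $\mathbb F_r^*$, so $s$ permutes the orbits of diagonal lines, which are the same for $c$ and $c^{-1}$. Since $gK_c=K_{c^{-1}}$, the map
$$\tau([M],Y)=([sM],gY)$$
is a well-defined bijection from the classes of $G_c$ to those of $G_{c^{-1}}$.

**Step 6: it preserves every mark.** We check the ingredients of (4) for $U=MY$, $V=M'Y'$.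

First, $Y\le Y'$ if and only if $gY\le gY'$, and $|Y'|=|gY'|$.

Next, consider $\#\{x\in Q:M\le{}^xM'\}$. If $M'_r$ is not diagonal, then $M'$ is $Q$-invariant, and the number is $|Q|$ if $M\le M'$ and $0$ otherwise. If $M'_r$ is diagonal, there are three cases. For $M_r=1$ the number is $|Q|$ if $M_P\le M'_P$ and $0$ otherwise. For $M_r$ equal to $A_1$, $A_2$ or $R$ it is $0$. For $M_r$ diagonal it is $q^2$, the order of the stabilizer, if $M_r,M'_r$ lie in the same orbit and $M_P\le M_P'$, and $0$ otherwise. All these conditions are compatible with $s$, and the resulting numbers do not depend on $c$.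

Finally, consider $|(N/M')^Y|$ for $Y\le Y'\le Q_{M'}$, given by Lemma 6. The factors at $p_1,p_2$ are preserved because $g\ker\psi_i=\ker\psi_i$ and $s$ is trivial on $P$. For the $r$-part, $g$ interchanges $\{x_1=0\}$ and $\{x_2=0\}$, which are $\ker\chi_1$ and $\ker\chi_2$ for both groups. If $M'_r=1$, the number of $j$ with $Y\le\ker\chi_j$ is preserved. If $M'_r=A_1$, the condition $Y\le\{x_2=0\}$ becomes $gY\le\{x_1=0\}$, which is the condition for $sA_1=A_2$; the case $M'_r=A_2$ is symmetric. If $M'_r$ is diagonal, the condition is $Y\le K_0$, and $gK_0=K_0$. If $M'_r=R$, the factor is $1$.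

So $G_c$ and $G_{c^{-1}}$ have isomorphic tables of marks. This proves Theorem 3(b), and with it Corollary 4. $\blacksquare$
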